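# Fresh function spectra that are not Easton closed

A forcing may add a new sequence of length $\lambda$ all of whose proper initial segments are old. Such a sequence is called fresh. For a given forcing, at which regular cardinals $\lambda$ does this happen, and which sets of cardinals arise in this way? We start with a case that can be settled completely by hand, see what breaks when it is made infinite, and arrive at a conjecture, which we then refute.

## 1. Fresh functions and finitely many Cohen generics

We work in ZFC. $V$ is the ground model, and "cardinal", "regular", "singular", "limit point", "Mahlo", $\lambda^+$ are evaluated in $V$. Regular cardinals are infinite. Stronger conditions are smaller. Generic filters exist in outer models, and when we need a further generic object we pass to a further forcing extension.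

**Definition 1.1.** Let $V\subseteq W$ be models of ZFC with the same ordinals. A function $f:\delta\to\mathrm{Ord}$ in $W$, $\delta$ an ordinal, is *fresh on $\delta$ over $V$* if $f\notin V$ and $f\restriction\gamma\in V$ for every $\gamma<\delta$. For a non-atomic forcing $\mathbb P\in V$ and a $V$-generic $G\subseteq\mathbb P$, let $\mathsf{FRESH}(\mathbb P,G)$ be the set of regular cardinals $\lambda$ of $V$ such that $V[G]$ contains a fresh function on $\lambda$ over $V$, and let $\mathsf{FRESH}(\mathbb P)=\bigcup_G\mathsf{FRESH}(\mathbb P,G)$.

For example, a Cohen real $c\in 2^\omega$ is fresh on $\omega$: it is new, and its proper initial segments are finite. The function on $\omega+\omega$ that copies $c$ and continues with zeros is new but not fresh, because its restriction to $\omega$ is already new.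

For regular $\lambda$ let $\mathrm{Add}(\lambda,1)=2^{<\lambda}$, ordered by end-extension. A forcing is *$\le\nu$-closed* if descending sequences of length $\le\nu$ have lower bounds, and *$<\theta$-closed* if those of length $<\theta$ do. By regularity $\mathrm{Add}(\lambda,1)$ is $<\lambda$-closed. We write "cc" for "chain condition".

**Fact 1.2.** Let $M\supseteq V$ be a model of ZFC with the same ordinals, $\lambda$ regular in $V$, and $F$ the union of an $M$-generic filter on $\mathrm{Add}(\lambda,1)^V$. Then $F\in 2^\lambda$, $F\notin M$, and $F\restriction\gamma\in V$ for all $\gamma<\lambda$.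

*Proof.* For $\gamma<\lambda$ the conditions with domain at least $\gamma$ are dense, so $F\in2^\lambda$ and $F\restriction\gamma$ is an initial segment of a condition, which lies in $V$. If $x\in 2^\lambda\cap M$, the conditions that are not initial segments of $x$ form a dense set in $M$, so $F\neq x$. ∎

We use the product lemma freely: $H_0\times H_1$ is $N$-generic for $R_0\times R_1$ if and only if $H_0$ is $N$-generic for $R_0$ and $H_1$ is $N[H_0]$-generic for $R_1$.

**Fact 1.3 (mutual genericity).** If $H_0\times H_1$ is $N$-generic for $R_0\times R_1$, and $h\in N[H_0]\cap N[H_1]$ is a function from an ordinal to the ordinals, then $h\in N$.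

*Proof.* Let $h=\sigma_0^{H_0}=\sigma_1^{H_1}$ with $\sigma_j$ an $R_j$-name, and let $(a_0,a_1)\in H_0\times H_1$ force that $\sigma_0=\sigma_1$ is a function from $\delta$ to $\mathrm{Ord}$. Suppose $a_0$ does not decide some value $\sigma_0(\alpha)$. Take $a_1'\le a_1$ deciding $\sigma_1(\alpha)=\beta$, and then $a_0'\le a_0$ deciding $\sigma_0(\alpha)$ to be some ordinal other than $\beta$. Then $(a_0',a_1')$ forces $\sigma_0\ne\sigma_1$, a contradiction. So $a_0$ decides every value of $\sigma_0$, and $h$ can be read off in $N$. ∎

**Fact 1.4 (Easton's Lemma; Jech, *Set Theory*, 3rd ed., Lemma 15.19).** If $R$ is $\le\nu$-closed and $S$ is $\nu^+$-cc, then every function from $\nu$ to $V$ in $V[H_R\times H_S]$ lies in $V[H_S]$.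

**Fact 1.5 (cofinality test).** Suppose that for every regular $\nu$ the forcing $T$ factors as $R\times S$ with $R$ $\le\nu$-closed and $S$ $\nu^+$-cc. Then $T$ preserves all cofinalities and cardinals, and so does every model between $V$ and $V[H]$, for $H$ generic on $T$.

*Proof.* Let $\mu$ be regular in $V$, and suppose $\mathrm{cf}^{V[H]}(\mu)=\nu<\mu$. Then $\nu$ is regular in $V[H]$, hence in $V$. Factor $T=R\times S$ for this $\nu$. A cofinal $g:\nu\to\mu$ in $V[H]$ lies in $V[H_S]$ by Fact 1.4. By the $\nu^+$-cc there is in $V$, for each $\xi<\nu$, a set $B_\xi$ of size $\le\nu$ containing $g(\xi)$, with $\langle B_\xi:\xi<\nu\rangle\in V$. The set $\bigcup_\xi B_\xi\cap\mu$ has size $\le\nu<\mu$, so it is bounded in $\mu$, a contradiction. So regular cardinals of $V$ stay regular in $V[H]$. This gives all cofinalities, and all cardinals, since successor cardinals are regular and limit cardinals are suprema of those. A cofinal map or a collapsing map in an intermediate model would also be in $V[H]$. ∎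

**Fact 1.6 (when $R$ adds nothing fresh on $\mu$).** Let $\mu$ be regular uncountable in $N$, and let $R\times R$ be $\mu$-cc in $N$ (for instance $|R|<\mu$). Then $R$ adds no fresh function on $\mu$ over $N$.

*Proof.* Suppose $r\in R$ forces $\dot h$ to be fresh on $\mu$. In $N$ we build, by recursion on $\gamma<\mu$, ordinals $\delta_\gamma<\mu$, functions $x_\gamma\in N$ and pairs $(r^0_\gamma,r^1_\gamma)\in R\times R$. Let $\eta_\gamma=\sup_{\beta<\gamma}(\delta_\beta+1)$, which is less than $\mu$ by regularity. As $\dot h\restriction\eta_\gamma$ is forced to be in $N$, there is $r'\le r$ deciding it. Consider a generic $H_0\times H_1$ containing $(r',r')$. If $\dot h^{H_0}=\dot h^{H_1}$, this function would be in $N$ by Fact 1.3, although it is fresh over $N$. So they differ. Let $\delta_\gamma$ be the first place of difference; then $\delta_\gamma\ge\eta_\gamma$. The common restriction to $\delta_\gamma$ is some $x_\gamma\in N$. Choose $(r_\gamma^0,r_\gamma^1)\in H_0\times H_1$ below $(r',r')$ such that both coordinates force $\dot h\restriction\delta_\gamma=x_\gamma$ and they decide $\dot h(\delta_\gamma)$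 differently.

Let $\beta<\gamma$, and suppose $(s^0,s^1)$ extends both $(r^0_\beta,r^1_\beta)$ and $(r^0_\gamma,r^1_\gamma)$. Since $\delta_\beta<\eta_\gamma\le\delta_\gamma$, both $s^0$ and $s^1$ force $\dot h(\delta_\beta)=x_\gamma(\delta_\beta)$. But $s^0\le r^0_\beta$ and $s^1\le r^1_\beta$ force different values of $\dot h(\delta_\beta)$, a contradiction. So the pairs form an antichain of size $\mu$ in $R\times R$, a contradiction. ∎

**Proposition 1.7 (the easy case).** Assume GCH, let $m<\omega$ and $\mathbb P_m=\prod_{n\le m}\mathrm{Add}(\aleph_n,1)$. Then $\mathbb P_m$ preserves cofinalities, and $\mathsf{FRESH}(\mathbb P_m,G)=\{\aleph_0,\dots,\aleph_m\}$ for every generic $G$.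

*Proof.* By GCH, $|\mathrm{Add}(\aleph_n,1)|=2^{<\aleph_n}=\aleph_n$. We apply Fact 1.5. For $\nu=\aleph_n$ with $n<m$ let $S$ be the product of the factors with index $\le n$, of size $\aleph_n$, and $R$ the product of the remaining ones, which is $\le\aleph_n$-closed. For regular $\nu\ge\aleph_m$ let $S=\mathbb P_m$, of size $\aleph_m\le\nu$, and $R$ trivial. So cofinalities are preserved. By Fact 1.2 each coordinate of the generic object is fresh on its $\aleph_n$. If $\mu\ge\aleph_{m+1}$ is regular, then $|\mathbb P_m|<\mu$, and Fact 1.6 says that nothing fresh appears on $\mu$. ∎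

What changes if we use all $n<\omega$ at once? The forcing now has size greater than $\aleph_\omega$, and the last sentence of the proof no longer covers $\mu=\aleph_{\omega+1}$.

## 2. The full product below $\aleph_\omega$ and the Easton closure conjecture

The failure is not just a failure of the proof.

**Example 2.1.** Assume GCH and let $Q^*=\prod_{1\le n<\omega}\mathrm{Add}(\aleph_n,1)$ with full support and generic object $\langle F_n:1\le n<\omega\rangle$. Then $Q^*$ adds a fresh function on $\aleph_{\omega+1}$.

*Proof.* Since $|Q^*|\le 2^{\aleph_\omega}=\aleph_{\omega+1}$, let $\langle q_\alpha:\alpha<\aleph_{\omega+1}\rangle$ enumerate $Q^*$ in $V$, possibly with repetitions. Define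
$$h(\alpha)=1\iff q_\alpha(n)\subseteq F_n\text{ for all but finitely many }n,$$
and $h(\alpha)=0$ otherwise.

*$h\restriction\alpha\in V$ for $\alpha<\aleph_{\omega+1}$.* Write $\alpha=\bigcup_nX_n$ with $X_n$ increasing and $|X_n|\le\aleph_n$. Given $q\in Q^*$, choose for each $n\ge1$ some $q'(n)\supseteq q(n)$ in $2^{<\aleph_n}$ whose domain is at least $\mathrm{dom}\,q_\beta(n)$ for all $\beta\in X_{n-1}$. This is possible since these are at most $\aleph_{n-1}$ ordinals below the regular cardinal $\aleph_n$. Let $\beta<\alpha$, say $\beta\in X_k$. For $n>k$ the condition $q'$ decides whether $q_\beta(n)\subseteq F_n$: this holds if and only if $q_\beta(n)\subseteq q'(n)$. So $q'$ decides $h(\beta)$ for every $\beta<\alpha$. Such $q'$ are dense.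

*$h\notin V$.* Suppose $q$ forces $h=x$ with $x\in V$. Let $q^j(n)=q(n)^\frown j$ for $j<2$ and all $n$, and let $q^0=q_\alpha$. Then $q^0$ forces $h(\alpha)=1$ and $q^1$ forces $h(\alpha)=0$, while both extend $q$, a contradiction. ∎

The following closure property turns this phenomenon into a definition.

**Definition 2.2.** A cardinal $\lambda$ is a *limit point* of a set $A$ of cardinals if $\lambda$ is a limit cardinal and $\sup(A\cap\lambda)=\lambda$. A set $A$ of regular cardinals is *Easton closed* if

(i) every regular, non-Mahlo cardinal that is a limit point of $A$ belongs to $A$;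

(ii) for every singular $\lambda$ that is a limit point of $A$, we have $\lambda^+\in A$.

Here $\lambda$ is Mahlo if it is inaccessible and the regular cardinals below it form a stationary subset of $\lambda$. Finite sets of regular cardinals have no limit points, so they are Easton closed. The set $\{\aleph_n:n<\omega\}$ has the single limit point $\aleph_\omega$ and is not Easton closed; adding $\aleph_{\omega+1}$ makes it so.

It is known (we take this from the source of the problem, "Fresh Function Spectra", only as context) that under GCH every Easton closed $A$ is $\mathsf{FRESH}(\mathbb P)$ for a homogeneous $\mathbb P$, an Easton-support product of Cohen forcings which collapses no cardinals and changes no cofinalities. The question is whether Easton closure is also necessary.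

**Conjecture.** Assume GCH, and assume that $\mathbb P$ does not collapse cardinals. Then $\mathsf{FRESH}(\mathbb P,G)$ is Easton closed for any generic filter $G$.

The conjecture is false, in every model of GCH. Call a forcing *homogeneous* if for any two conditions $a,b$ some automorphism sends $a$ to a condition compatible with $b$. $\mathrm{Reg}$ is the class of regular cardinals.

**Theorem A.** Assume GCH. There is a non-atomic forcing $\mathbb P$, preserving all cofinalities and cardinals, such that for every $V$-generic $G\subseteq\mathbb P$
$$\mathsf{FRESH}(\mathbb P,G)=\{\aleph_n:n<\omega\}.$$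
The singular cardinal $\aleph_\omega$ is a limit point of this set and $\aleph_{\omega+1}$ is not in it. So clause (ii) fails.

**Theorem B.** Assume GCH. Let $\kappa$ be an infinite regular cardinal and $\langle A_\xi:\xi<\kappa\rangle$ a $\subseteq$-increasing sequence of Easton closed sets of regular cardinals $>\kappa$. There is a homogeneous, cofinality-preserving (non-atomic) $\mathbb P$ with $\mathsf{FRESH}(\mathbb P,G)=\{\kappa\}\cup\bigcup_{\xi<\kappa}A_\xi$ for every $G$. Consequently, for every singular $\lambda$ there is a homogeneous cofinality-preserving $\mathbb P$ with $\mathsf{FRESH}(\mathbb P,G)=\mathrm{Reg}\cap[\mathrm{cf}\lambda,\lambda)$ for all $G$; so clause (ii) fails at $\lambda$.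

**Theorem C.** If ZFC + "there is an inaccessible cardinal" is consistent, so is ZFC + GCH + "clause (i) fails for some cofinality-preserving (non-atomic) $\mathbb P$ and all its generics $G$".

The hypothesis of Theorem C is optimal in consistency strength. A regular limit point of a set of infinite cardinals is an uncountable regular limit cardinal, and under GCH such a cardinal is inaccessible. The argument below does not settle whether every GCH model with a non-Mahlo inaccessible has a counterexample to (i).

## 3. A Cohen real that selects one factor on each level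

In Example 2.1 the function $h$ reads infinitely many $F_n$ at once, in a pattern fixed in $V$. To prevent this, we provide many copies of $\mathrm{Add}(\aleph_n,1)$, indexed by the binary sequences of length $n$, and let a Cohen real $c$ choose one of them: the extension sees $F_{c\restriction n}$ and no other copy in full.

Let $C=2^{<\omega}$ be Cohen forcing, $I=2^{<\omega}\setminus\{\emptyset\}$, and
$$Q=\prod_{s\in I}\mathrm{Add}(\aleph_{|s|},1)\quad\text{(full support)}.$$
A $C\times Q$-generic $K=K_c\times K_F$ yields $c\in2^\omega$ and $F=\langle F_s:s\in I\rangle$ with $F_s\in2^{\aleph_{|s|}}$. The forcing $C\times Q$ itself is of no use: $\langle F_{0^n}:n\ge1\rangle$, where $0^n$ is the sequence of $n$ zeros, is generic for $Q^*$, so Example 2.1 gives a fresh function on $\aleph_{\omega+1}$. The copies that $c$ does not choose have to be forgotten. This is done by weakening the order. Two sequences are *comparable* if one is an initial segment of the other.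

**Definition 3.1.** $\mathbb P$ has the same underlying set as $C\times Q$, with
$$(p',q')\le_{\mathbb P}(p,q)\iff p\subseteq p'\text{ and }q(s)\subseteq q'(s)\text{ for all }s\in I\text{ comparable with }p'.$$

So once $p'$ has left the node $s$ aside, promises at $s$ need not be kept. The relation is transitive: if $p'\subseteq p''$, then every $s$ comparable with $p''$ is comparable with $p'$ (if $s\subseteq p''$, then $s$ and $p'$ are both initial segments of $p''$; if $p''\subseteq s$, then $p'\subseteq s$). It is non-atomic, since $(p^\frown0,q)$ and $(p^\frown1,q)$ are incompatible extensions of $(p,q)$. To compare generics for $\mathbb P$ with generics for $C\times Q$, we use the following.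

**Fact 3.2.** Let $R,P$ be preorders on the same set such that $r'\le_Rr$ implies $r'\le_Pr$, and such that whenever $p'\le_Pr$ there is $r''\le_Rr$ with $r''\le_Pp'$. For an $R$-generic $K$ let $\pi(K)$ be its $\le_P$-upward closure. Then $\pi(K)$ is $P$-generic, and every $V$-generic $G\subseteq P$ is $\pi(K)$ for some $V$-generic $K\subseteq R$ in a further extension.

*Proof.* Two elements of $K$ have a common $\le_R$-extension in $K$, which is a common $\le_P$-extension; so $\pi(K)$ is a filter. Let $E\in V$ be dense and open in $P$. Given $r$, take $p'\le_Pr$ in $E$ and $r''\le_Rr$ with $r''\le_Pp'$. Then $r''\in E$. So $E$ is dense in $R$ and $K$ meets it.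

Now let $G\subseteq P$ be $V$-generic, and let $K$ be a $V[G]$-generic filter on the preorder $(G,\le_R)$. If $r\in K$ and $r\le_Rs$, then $r\le_Ps$, so $s\in G$ and hence $s\in K$; so $K$ is a filter on $R$. To see that $K$ is $V$-generic for $R$, let $E\in V$ be dense in $R$; we show that $E\cap G$ is dense in $(G,\le_R)$. Let $r\in G$. The set
$$\{p':p'\perp_Pr\}\cup\{p':\exists d\in E\ (d\le_Rr\text{ and }p'\le_Pd)\}$$
is dense in $P$: if $p$ is compatible with $r$, take $p'\le_Pp,r$, then $r''\le_Rr$ with $r''\le_Pp'$, then $d\le_Rr''$ in $E$; now $d\le_Pp$ belongs to the second set. So $G$ meets the displayed set, and it cannot meet the first part, because $r\in G$. Thus there is $d\in E$ with $d\le_Rr$ that lies $\le_P$-above an element of $G$, so $d\in G$. Hence $K$ meets $E$.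

Finally $\pi(K)\subseteq G$, and both are $V$-generic for $P$. If $g\in G$, then $\pi(K)$ contains some $p$ with $p\le_Pg$ or $p\perp_Pg$; the latter is impossible inside the filter $G$, so $g\in\pi(K)$. Hence $G=\pi(K)$. ∎

Fact 3.2 applies to $R=C\times Q$ and $P=\mathbb P$. If $(p',q')\le_{\mathbb P}(p,q)$, let $q''(s)=q'(s)$ for $s$ comparable with $p'$ and $q''(s)=q(s)$ otherwise. Then $(p',q'')\le_{C\times Q}(p,q)$ and $(p',q'')\le_{\mathbb P}(p',q')$.

**Lemma 3.3.** Let $K=K_c\times K_F$ be $V$-generic for $C\times Q$ and $G=\pi(K)$. Then $K_F=\{q\in Q:q(s)\subseteq F_s\text{ for all }s\}$, and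
$$(a,u)\in G\iff\exists p'\in C\ \bigl(a\subseteq p'\subseteq c\text{ and }u(s)\subseteq F_s\text{ for all }s\in I\text{ comparable with }p'\bigr).\tag{1}$$
Moreover, if some $p'$ is as in (1), then so is every longer $p''\in C$ with $p'\subseteq p''\subseteq c$.

*Proof.* If $q\in K_F$, then $q(s)\subseteq F_s$ for all $s$. If $q\notin K_F$, genericity gives $q'\in K_F$ incompatible with $q$. Two conditions that are compatible at every coordinate have their coordinatewise union as a common extension, so $q(s)\cup q'(s)$ is not a function for some $s$. As $q'(s)\subseteq F_s$, we get $q(s)\not\subseteq F_s$.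

If $(a,u)\in G$, some $(p',q')\in K$ is $\le_{\mathbb P}(a,u)$. Then $a\subseteq p'\subseteq c$, and $u(s)\subseteq q'(s)\subseteq F_s$ for $s$ comparable with $p'$. Conversely, given $p'$ as in (1), let $q'(s)=u(s)$ for $s$ comparable with $p'$ and $q'(s)=\emptyset$ otherwise. Then $q'\in K_F$ by the first part, so $(p',q')\in K$, and $(p',q')\le_{\mathbb P}(a,u)$. The last claim holds because fewer $s$ are comparable with $p''$. ∎

**Remark 3.4 (what happens to the function of Example 2.1).** The obvious candidate in $V[G]$ for a fresh function on $\aleph_{\omega+1}$ is $h^*(\alpha)=1$ if and only if $q_\alpha(n)\subseteq F_{c\restriction n}$ for all but finitely many $n$, with $\langle q_\alpha\rangle$ as in Example 2.1. Let $w(s)=s$, and suppose $(\emptyset,w)\in G$. By (1), $c\restriction n\subseteq F_{c\restriction n}$ for all $n\ge1$. For $t\in2^{<\omega}$ let $q_\alpha$ be the constant sequence with value $t$. For $n\ge|t|$ we have $t\subseteq F_{c\restriction n}$ if and only if $t\subseteq c$. So $h^*(\alpha)=1$ if and only if $t\subseteq c$. Countably many indices $\alpha$ are involved, hence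 they are bounded by some $\alpha_0<\aleph_{\omega+1}$, and $h^*\restriction\alpha_0$ computes $c$. Thus $h^*\restriction\alpha_0\notin V$: the candidate is new too early, because it depends on infinitely much of $c$.

This suggests the principle behind the proof. A fresh function on a large $\mu$ cannot depend on more than a finite part of $c$. Then we may replace $c$ by another real $c'$ that agrees with $c$ on this part and afterwards takes the other turn. From there on the two selected parts of $F$ have nothing in common.

## 4. Two branches: proof of Theorem A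

Assume GCH, let $G\subseteq\mathbb P$ be $V$-generic, and take $K$ with $G=\pi(K)$ by Fact 3.2. So $V\subseteq V[G]\subseteq V[K]$.

**Cofinalities.** We verify the test of Fact 1.5 for $C\times Q$. Let $\nu=\aleph_n$. Split $Q=Q_{\le n}\times Q_{>n}$ according to $|s|\le n$ or $|s|>n$. There are finitely many $s$ with $|s|\le n$, so $|C\times Q_{\le n}|\le\aleph_n$ by GCH, and this forcing is $\nu^+$-cc. The factor $Q_{>n}$ is a full product of $\le\aleph_n$-closed forcings, hence $\le\aleph_n$-closed. If $\nu\ge\aleph_{\omega+1}$ is regular, then $|C\times Q|\le2^{\aleph_\omega}=\aleph_{\omega+1}\le\nu$, so $C\times Q$ is $\nu^+$-cc, and we let $R$ be trivial. So $V[K]$ and $V[G]$ have the cofinalities and cardinals of $V$.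

**Every $\aleph_n$ is in the spectrum.** By (1), $c=\bigcup\{p:(p,q)\in G\}\in V[G]$, and $c$ is fresh on $\omega$ by Fact 1.2. Let $n\ge1$. I claim
$$F_{c\restriction n}=\bigcup\{q(p\restriction n):(p,q)\in G,\ |p|\ge n\}.$$
If $(p,q)\in G$ with $|p|\ge n$, take $p'$ as in (1). Then $p\restriction n=c\restriction n$ is comparable with $p'$, so $q(p\restriction n)\subseteq F_{c\restriction n}$. The other inclusion holds because $K\subseteq G$. So $F_{c\restriction n}\in V[G]$. It is one of the functions $F_s$ with $|s|=n$, each of which is $V$-generic for $\mathrm{Add}(\aleph_n,1)$. By Fact 1.2 it is fresh on $\aleph_n$.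

**No regular $\mu>\aleph_\omega$ is in the spectrum.** Let $h=\dot h^G\in V[G]$, $h:\mu\to\mathrm{Ord}$, with $h\restriction\gamma\in V$ for all $\gamma<\mu$. We show $h\in V$, in four steps.

**Step 1: $h$ does not need $c$, that is, $h\in V[K_F]$.** The point is that $C$ has fewer than $\mu$ conditions. For each $\gamma<\mu$ choose $(p_\gamma,q_\gamma)\in K$ and $x_\gamma\in V$ with $(p_\gamma,q_\gamma)\Vdash_{C\times Q}\dot h^{\pi(\dot K)}\restriction\gamma=\check x_\gamma$. As $C$ is countable and $\mu$ is regular uncountable in $V[K]$, there is one $p$ with $p_\gamma=p$ for unboundedly many $\gamma$. Then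
$$h=\bigcup\{x:\exists\gamma<\mu\ \exists q\in K_F\ (p,q)\Vdash\dot h^{\pi(\dot K)}\restriction\gamma=\check x\}.$$
Indeed, $p\in K_c$, so every $(p,q)$ with $q\in K_F$ is in $K$ and every $x$ on the right is a restriction of $h$; and restrictions to unboundedly many $\gamma$ occur. The right-hand side is defined in $V[K_F]$.

**Step 2: the same $h$ is computed from a second branch.** Let $h=\tau^{K_F}$ with $\tau\in V$ a $Q$-name, and let $(p,q)\in K$ force $\dot h^{\pi(\dot K)}=\tau^{\dot K_F}$. Let $m=|p|$, $r=c\restriction(m+1)=p^\frown i$ and $r'=p^\frown(1-i)$. Let $c'$ be $C$-generic over $V[K]$ with $r'\subseteq c'$, and let $K'=K_{c'}\times K_F$. Since $c'$ is generic over $V[K_F]$, $K'$ is $V$-generic for $C\times Q$. Also $p\subseteq c'$, so $(p,q)\in K'$. With $G'=\pi(K')$ we get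
$$\dot h^{G'}=\tau^{K_F}=h=\dot h^G.$$

**Step 3: the two computations use disjoint parts of $F$ beyond level $m$.** Let $I_{\rm low}=\{s\in I:|s|\le m\}$, $T_r=\{s:r\subseteq s\}$ and $T_{r'}=\{s:r'\subseteq s\}$. As $r\ne r'$ have length $m+1$, these three sets in $V$ are pairwise disjoint. By Lemma 3.3 we may require $r\subseteq p'$ in (1). Every $s\in I$ comparable with such a $p'$ lies in $I_{\rm low}\cup T_r$: if $s\subseteq p'$, then either $|s|\le m$ or $r\subseteq s$; if $p'\subseteq s$, then $r\subseteq s$. So (1) computes $G$ from $c$ and $F\restriction(I_{\rm low}\cup T_r)$. The same argument applies to $G'$, $c'$ and $r'$. Hence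
$$G\in N[c,F\restriction T_r],\qquad G'\in N[c',F\restriction T_{r'}],\qquad\text{where }N=V[F\restriction I_{\rm low}].$$
Now $(c,c',F)$ is $V$-generic for $C\times C\times Q$, and $Q$ is the product of its restrictions to $I_{\rm low}$, $T_r$, $T_{r'}$ and the remaining coordinates. So $(c,F\restriction T_r)$ and $(c',F\restriction T_{r'})$ are mutually generic over $N$. Since $h=\dot h^G=\dot h^{G'}$ is in both extensions of $N$, Fact 1.3 gives $h\in N$.

**Step 4: back to $V$.** $N$ is an extension of $V$ by a forcing of size $\le\aleph_m<\mu$. By Fact 1.6, $h$ is not fresh over $V$. Since its proper initial segments are in $V$, $h\in V$.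

The regular cardinals are the $\aleph_n$ and those above $\aleph_\omega$, so $\mathsf{FRESH}(\mathbb P,G)=\{\aleph_n:n<\omega\}$. This proves Theorem A, and the conjecture is refuted. $\blacksquare$

Step 4 is the easy case of Proposition 1.7 again: after the two branches have been separated, only finitely many factors remain. In Theorem B the remaining part will be an Easton-support product over an Easton closed set, so we first have to treat such products.

## 5. Easton-support products over Easton closed sets

Assume GCH. Let $\theta$ be infinite regular, $A$ a set of regular cardinals $>\theta$, and $\langle T_\lambda:\lambda\in A\rangle$ sets with $1\le|T_\lambda|\le\theta$. Let $Q(A)$ be the set of functions $q$ on $\{(\lambda,s):\lambda\in A,s\in T_\lambda\}$ with $q(\lambda,s)\in2^{<\lambda}$ such that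
$$\mathrm{supp}(q)=\{\lambda:\exists s\ q(\lambda,s)\ne\emptyset\}\quad\text{satisfies}\quad|\mathrm{supp}(q)\cap\nu|<\nu\text{ for all regular }\nu.$$
Order $Q(A)$ by coordinatewise end-extension. The support condition matters only at regular limit cardinals: below a successor $\sigma^+$ there are at most $\sigma$ infinite cardinals, and $\mathrm{supp}(q)\cap\omega=\emptyset$. For instance, for $A=\{\aleph_n:n\ge1\}$ the support is full. Write $Q_{\le\nu}$, $Q_{<\nu}$, $Q_{>\nu}$ for the factors with $\lambda\le\nu$, and so on. Two conditions that are compatible at each coordinate have their coordinatewise union as a common extension, since a union of two Easton supports is one. So, as in Lemma 3.3, the generic filter is $\{q:q(\lambda,s)\subseteq F_{\lambda,s}\text{ for all }(\lambda,s)\}$, where $F$ is the generic object. Likewise $Q(A)$ is the product of its restrictions to the parts of any finite partition (in $V$) of its index set, and $F_{\lambda,s}$ is $V$-generic for $\mathrm{Add}(\lambda,1)$.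

**Lemma 5.1.** (a) For regular $\nu\ge\theta$: $|Q_{\le\nu}|\le\nu$ and $Q_{>\nu}$ is $\le\nu$-closed.
(b) If $R$ is $<\theta$-closed and $|R|\le\theta$, then $R\times Q(A)$ preserves cofinalities.
(c) If $A$ is Easton closed and $\mu>\theta$ is regular with $\mu\notin A$, then $Q(A)$ adds no fresh function on $\mu$.

*Proof of (a).* If $\nu=\theta$, then $Q_{\le\nu}$ is trivial. Let $\nu>\theta$. If $\nu=\sigma^+$, then $\sigma\ge\theta$, and a condition in $Q_{<\nu}$ is coded by a partial function to $2$ from the set of triples $(\lambda,s,\alpha)$ with $\lambda\le\sigma$, $s\in T_\lambda$, $\alpha<\lambda$, which has size $\le\sigma$. So $|Q_{<\nu}|\le2^\sigma=\nu$. If $\nu$ is a limit cardinal, the supports in $Q_{<\nu}$ have size $<\nu$ and so are bounded in $\nu$. Conditions with support bounded by a cardinal $\sigma$, $\theta\le\sigma<\nu$, are coded in the same way, so there are at most $2^\sigma$ of them, and $|Q_{<\nu}|\le\sum_{\sigma<\nu}2^\sigma=\nu$. The factor at $\nu$, if there is one, consists of functions from $T_\nu$ to $2^{<\nu}$, and $|2^{<\nu}|^{\theta}\le\nu^{<\nu}=\nu$. So $|Q_{\le\nu}|\le\nu$.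

For closure, take the coordinatewise union of a descending sequence of length $\le\nu$ in $Q_{>\nu}$. Its values stay in $2^{<\lambda}$, since $\lambda>\nu$ is regular. For regular $\nu'>\nu$, a union of $\le\nu$ sets of size $<\nu'$ has size $<\nu'$, and at or below $\nu$ supports are empty. So the union is a condition.

*Proof of (b).* Suppose $\mu$ is regular and gets cofinality $\nu<\mu$ in the extension; then $\nu$ is regular. If $\nu<\theta$, note that $Q(A)=Q_{>\theta}$ is $\le\theta$-closed by (a), so $R\times Q(A)$ is $<\theta$-closed and adds no new functions from $\nu$ to the ordinals, a contradiction. If $\nu\ge\theta$, then $R\times Q(A)$ factors into the $\le\nu$-closed $Q_{>\nu}$ and $R\times Q_{\le\nu}$, which has size $\le\nu$ and so is $\nu^+$-cc. The argument of Fact 1.5 gives a contradiction. So regular cardinals remain regular, and all cofinalities are preserved.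

*Proof of (c).* As $\mu\notin A$, $Q(A)=Q_{<\mu}\times Q_{>\mu}$, and $Q_{>\mu}$ is $\le\mu$-closed.

*Claim: $Q_{<\mu}\times Q_{<\mu}$ is $\mu$-cc in $V$.* There are four cases.

First, $\mu=\rho^+$ with $\rho$ regular. Then $\rho\ge\theta$ and $|Q_{<\mu}|=|Q_{\le\rho}|\le\rho$.

Second, $\mu=\rho^+$ with $\rho$ singular. Since $\mu\notin A$, clause (ii) says that $\rho$ is not a limit point of $A$. So $A\cap\mu=A\cap\rho$ is bounded in $\rho$, and $\rho>\theta$ as $\theta$ is regular. Choose a regular $\sigma$ with $\theta\le\sigma<\rho$ and $\sup(A\cap\rho)\le\sigma$. Then $Q_{<\mu}=Q_{\le\sigma}$ has size $\le\sigma<\mu$.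

Third, $\mu$ is a limit cardinal and $A\cap\mu$ is bounded in $\mu$. Again $Q_{<\mu}=Q_{\le\sigma}$ for some regular $\sigma$ with $\theta\le\sigma<\mu$.

Fourth, $\mu$ is a regular limit point of $A$ not in $A$. By clause (i), $\mu$ is Mahlo. Intersecting the stationary set of regular cardinals below $\mu$ with the club of limit cardinals in $(\theta,\mu)$, we obtain a stationary set $S$ of regular limit cardinals. Let $\mu$ many elements of $Q_{<\mu}^2$ be given, indexed as $\langle r_i:i\in S\rangle$. By the support of a pair we mean the union of its two supports. For $i\in S$ the support of $r_i$ meets $i$ in a set of size $<i$, so it is bounded in $i$: its part below $i$ is contained in $\rho_i+1$ for some $\rho_i<i$. By Fodor's lemma $\rho_i=\rho$ for all $i$ in a stationary set. If $\sigma<\mu$ is regular with $\sigma\ge\theta,\rho$, then $|Q_{\le\sigma}^2|\le\sigma$, so there are fewer than $\mu$ pairs with support contained in $\rho+1$. Hence the part of $r_i$ below $i$, filled up with empty values, is the same for all $i$ in an unbounded $S'$. The support of each $r_i$ is bounded in $\mu$. So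 choose $i<j$ in $S'$ with the support of $r_i$ contained in $j$. Below $i$ the pairs $r_i$ and $r_j$ agree, as $\rho<i$. On $[i,j)$ the pair $r_j$ is trivial. On $[j,\mu)$ the pair $r_i$ is trivial. So they are compatible, and the claim is proved.

Now let $H_{<\mu}\times H_{>\mu}$ be generic, and let $h$ be a function on $\mu$ in the extension, to the ordinals, with all proper initial segments in $V$. Put $N=V[H_{>\mu}]$. As $Q_{>\mu}$ adds no new $\mu$-sequences of elements of $V$, $\mu$ is regular in $N$, and an antichain of size $\mu$ in $Q_{<\mu}^2$ in $N$ would be in $V$. So $Q_{<\mu}^2$ is $\mu$-cc in $N$. By Fact 1.6 applied over $N$, $h\in N$. Hence $h\in V$, again because $Q_{>\mu}$ adds no $\mu$-sequences. ∎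

## 6. Unions of increasing chains of Easton closed sets: proof of Theorem B

Let $\kappa$ and $\langle A_\xi:\xi<\kappa\rangle$ be as in Theorem B. The levels of the tree are now used to record when a cardinal enters the chain. Put
$$A=\bigcup_{\xi<\kappa}A_\xi,\qquad\xi(\lambda)=\min\{\xi:\lambda\in A_\xi\},\qquad T_\lambda=2^{\xi(\lambda)},\qquad\theta=\kappa,\qquad C=2^{<\kappa},\qquad Q=Q(A).$$
By GCH, $|C|=2^{<\kappa}=\kappa$ and $|T_\lambda|\le\kappa$. The forcing $\mathbb P$ has underlying set $C\times Q$, and
$$(p',q')\le_{\mathbb P}(p,q)\iff p\subseteq p'\text{ and }q(\lambda,s)\subseteq q'(\lambda,s)\text{ for all }(\lambda,s)\text{ with }s\text{ comparable with }p'.$$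
For $\kappa=\omega$ and $A_\xi=\{\aleph_n:1\le n\le\xi\}$ we have $\xi(\aleph_n)=n$, and this is the forcing of Section 3.

**Basic properties.** Transitivity holds as in Section 3: an $s$ comparable with $p''\supseteq p'$ is comparable with $p'$. Fact 3.2 applies: for $(p',q')\le_{\mathbb P}(p,q)$ let $q''$ agree with $q'$ at $(\lambda,s)$ with $s$ comparable with $p'$ and with $q$ elsewhere. Its support is contained in $\mathrm{supp}(q)\cup\mathrm{supp}(q')$, so $q''\in Q$, and $(p',q'')\le_{C\times Q}(p,q)$, $(p',q'')\le_{\mathbb P}(p',q')$. $\mathbb P$ is non-atomic because of $(p^\frown0,q)$ and $(p^\frown1,q)$. As $C$ is $<\kappa$-closed of size $\kappa$, Lemma 5.1(b) shows that $C\times Q$ preserves cofinalities. Let $G\subseteq\mathbb P$ be $V$-generic and $G=\pi(K)$, $K=K_c\times K_F$. Then $V[G]\subseteq V[K]$, so $\mathbb P$ preserves cofinalities. The proof of Lemma 3.3 goes through with $(\lambda,s)$ in place of $s$ (restricting $u$ to the coordinates with $s$ comparable with $p'$ only shrinks its support) and gives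
$$(a,u)\in G\iff\exists p'\in C\ \bigl(a\subseteq p'\subseteq c\text{ and }u(\lambda,s)\subseteq F_{\lambda,s}\text{ whenever }s\text{ is comparable with }p'\bigr),\tag{2}$$
and any longer $p''\in C$ with $p'\subseteq p''\subseteq c$ also works.

**What is in the spectrum.** By (2), $c=\bigcup\{p:(p,q)\in G\}\in V[G]$, and $c$ is $V$-generic for $\mathrm{Add}(\kappa,1)$, so it is fresh on $\kappa$. For $\lambda\in A$ put $\xi=\xi(\lambda)$. If $(p,q)\in G$ with $\mathrm{dom}(p)\ge\xi$, then $p\restriction\xi=c\restriction\xi$ is comparable with every $p'\subseteq c$, so (2) gives $q(\lambda,p\restriction\xi)\subseteq F_{\lambda,c\restriction\xi}$. Since also $K\subseteq G$,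
$$F_{\lambda,c\restriction\xi}=\bigcup\{q(\lambda,p\restriction\xi):(p,q)\in G,\ \mathrm{dom}(p)\ge\xi\}\in V[G].$$
Here $c\restriction\xi\in C\subseteq V$, so this is one of the functions $F_{\lambda,s}$ with $s\in T_\lambda$, each $V$-generic for $\mathrm{Add}(\lambda,1)$. It is fresh on $\lambda$ by Fact 1.2.

**Nothing below $\kappa$.** $C\times Q$ is $<\kappa$-closed, so for regular $\mu<\kappa$ it adds no new functions from $\mu$ to the ordinals.

**Nothing above $\kappa$ outside $A$.** Let $\mu>\kappa$ be regular with $\mu\notin A$, and let $h=\dot h^G:\mu\to\mathrm{Ord}$ have all its proper initial segments in $V$. We show $h\in V$.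

**Step 1: $h\in V[K_F]$.** For $\gamma<\mu$ choose $(p_\gamma,q_\gamma)\in K$ and $x_\gamma\in V$ such that $(p_\gamma,q_\gamma)\Vdash_{C\times Q}\dot h^{\pi(\dot K)}\restriction\gamma=\check x_\gamma$. As $|C|=\kappa<\mu$ and $\mu$ is regular in $V[K]$, some $p$ equals $p_\gamma$ for unboundedly many $\gamma$. Then $h$ is the union of all $x$ for which there are $\gamma<\mu$ and $q\in K_F$ with $(p,q)\Vdash\dot h^{\pi(\dot K)}\restriction\gamma=\check x$, and this is defined in $V[K_F]$. Write $h=\tau^{K_F}$ with a $Q$-name $\tau\in V$.

**Step 2: a second branch.** Let $(p,q)\in K$ force $\dot h^{\pi(\dot K)}=\tau^{\dot K_F}$. Put $\zeta=\mathrm{dom}(p)<\kappa$, $r=c\restriction(\zeta+1)=p^\frown i$, $r'=p^\frown(1-i)$. Let $c'\supseteq r'$ be $C$-generic over $V[K]$, and $G'=\pi(K_{c'}\times K_F)$. Since $K_{c'}\times K_F$ is $V$-generic and contains $(p,q)$, we get $\dot h^{G'}=\tau^{K_F}=h$.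

**Step 3: separation.** If $r\subseteq p'$, then every $s$ comparable with $p'$ has length $\le\zeta$ or extends $r$. So (2), with $r\subseteq p'$ required, computes $G$ from $c$ and the $F_{\lambda,s}$ with $|s|\le\zeta$ or $r\subseteq s$; similarly for $G'$. With $N=V[F\restriction\{(\lambda,s):|s|\le\zeta\}]$ we have
$$h\in N[c,F\restriction\{(\lambda,s):r\subseteq s\}]\cap N[c',F\restriction\{(\lambda,s):r'\subseteq s\}].$$
The three index sets are pairwise disjoint, and $(c,c',F)$ is $V$-generic for $C\times C\times Q$. So the two extensions of $N$ are by mutually generic objects, and $h\in N$ by Fact 1.3.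

**Step 4: the low part is an Easton product over $A_\zeta$.** For $s\in T_\lambda$ we have $|s|=\xi(\lambda)$. Since the chain is increasing, $\{\lambda\in A:\xi(\lambda)\le\zeta\}=A_\zeta$. So $N$ is an extension of $V$ by $Q(A_\zeta)$. As $A_\zeta$ is Easton closed, $\mu\notin A_\zeta$ and $\mu>\theta$, Lemma 5.1(c) gives $h\in V$.

Thus $\mathsf{FRESH}(\mathbb P,G)=\{\kappa\}\cup A$.

**Homogeneity.** Let $(p,q),(p',q')\in\mathbb P$. Extending both, we may assume $\mathrm{dom}(p)=\mathrm{dom}(p')=m$ (an automorphism that sends an extension of the first condition to a condition compatible with an extension of the second also works for the original conditions). For $s\in2^{<\kappa}$ let $\pi_0(s)$ have the same domain, with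
$$\pi_0(s)(j)=s(j)+p(j)+p'(j)\bmod2\ \text{ for }j<\min(|s|,m),\qquad\pi_0(s)(j)=s(j)\ \text{ otherwise}.$$
This is a level-preserving automorphism of the tree $2^{<\kappa}$ with $\pi_0(p)=p'$. The map $(a,u)\mapsto(\pi_0(a),u^*)$, $u^*(\lambda,\pi_0(s))=u(\lambda,s)$, preserves comparability and supports. So it is an automorphism of $\mathbb P$; it sends $(p,q)$ to some $(p',q^*)$. Next let $e(\lambda,s)\in2^\lambda$ be $q^*(\lambda,s)+q'(\lambda,s)$ on the common domain of these two functions and $0$ elsewhere. The map $(a,u)\mapsto(a,u+e)$, where $(u+e)(\lambda,s)=u(\lambda,s)+e(\lambda,s)\restriction\mathrm{dom}\,u(\lambda,s)$, keeps all domains, hence supports, and it is an automorphism of $\mathbb P$. It sends $(p',q^*)$ to $(p',q^*+e)$. Now $q^*+e$ agrees with $q'$ on common domains, so their coordinatewise union $\bar q$ is in $Q$, and $(p',\bar q)$ extends both $(p',q^*+e)$ and $(p',q')$. The composition of the two automorphisms is as required.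

**Singular $\lambda$.** Let $\kappa=\mathrm{cf}\lambda$, let $\langle\nu_\xi:\xi<\kappa\rangle$ be an increasing sequence of cardinals cofinal in $\lambda$ with $\nu_0>\kappa$, and let $A_\xi=\mathrm{Reg}\cap(\kappa,\nu_\xi^{++}]$. A limit point $\chi$ of $A_\xi$ is a limit cardinal with $\kappa<\chi\le\nu_\xi^{++}$, so $\chi\le\nu_\xi$. If $\chi$ is regular, then $\chi\in A_\xi$; if it is singular, then $\chi^+\le\nu_\xi^+$ is in $A_\xi$. So $A_\xi$ is Easton closed. Since $\nu_\xi^{++}<\lambda$, the union of the $A_\xi$ is $\mathrm{Reg}\cap(\kappa,\lambda)$, and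
$$\mathsf{FRESH}(\mathbb P,G)=\mathrm{Reg}\cap[\kappa,\lambda).$$
Its limit point $\lambda$ is singular, and $\lambda^+$ is not a member. $\blacksquare$

For $\lambda=\aleph_\omega$ we get the set $\{\aleph_n:n<\omega\}$ of Theorem A with a homogeneous forcing.

## 7. Regular limits: invariants under finite changes

For clause (i) we want a regular limit $\kappa$ that is a limit point of the spectrum but not a member. The selector of Section 6 is a branch of length $\mathrm{cf}\lambda$ and is itself fresh on $\mathrm{cf}\lambda$. At a regular $\kappa$ a selector of this kind would put $\kappa$ into the spectrum. So we let $c\in2^\kappa$ be generic for finite partial functions instead: it is new already on $\omega$, hence not fresh on $\kappa$.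

Here is the setting for the rest of the notes. Assuming an inaccessible, pass to $L$ to get $V_0\models\mathrm{ZFC+GCH}$ with an inaccessible, and let $\kappa$ be the least inaccessible of $V_0$. Let $\langle\lambda_i:i<\kappa\rangle$ enumerate the uncountable regular cardinals below $\kappa$; by GCH and minimality of $\kappa$ all of them are successors. Let $Q=Q(\{\lambda_i:i<\kappa\})$ with $T_\lambda=2=\{0,1\}$ and $\theta=\omega$. We write $q(i,j)\in2^{<\lambda_i}$ for $i<\kappa$, $j<2$, index supports by $i$, and write $F=\langle F_{i,j}\rangle$ for the generic object. Since all $\lambda_i$ are successors, the support condition just says that supports are bounded in $\kappa$. Let $C=\mathrm{Fn}(\kappa,2)$ (finite partial functions, as always ordered by reverse inclusion). In every model containing it, $C\times C$ is ccc by the $\Delta$-system lemma.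

By Lemma 5.1(b) with $R$ trivial, $V_0[F]$ has the cofinalities of $V_0$. If $c\in2^\kappa$ is $C$-generic over $V_0[F]$, then $V_0[F][c]$ is a ccc extension and has the same cofinalities, and so do all models between $V_0$ and $V_0[F][c]$.

The first attempt is to force over $V_0$ and to reveal only $c$ and $\langle F_{i,c(i)}:i<\kappa\rangle$. This does not work.

**Example 7.1.** $V_0[c,\langle F_{i,c(i)}:i<\kappa\rangle]$ contains a fresh function on $\kappa$ over $V_0$.

*Proof.* Let $B_k=\{\omega\cdot k+n:n<\omega\}$ for $k<\kappa$, and let $h(k)=1$ if $F_{i,c(i)}(0)=1$ for all but finitely many $i\in B_k$, and $h(k)=0$ otherwise. I claim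
$$h(k)=1\iff F_{i,0}(0)=F_{i,1}(0)=1\text{ for all but finitely many }i\in B_k.$$
The implication from right to left is clear. If the right side fails, there are infinitely many $i\in B_k$ such that $F_{i,j}(0)=0$ for some $j$. As $c$ is generic over $V_0[F]$ for finite conditions, $c(i)$ equals such a $j$ for infinitely many of these $i$, so $h(k)=0$. This proves the claim.

For $\gamma<\kappa$ the conditions $q$ with all $q(i,j)\ne\emptyset$, $i<\omega\cdot\gamma$, are dense, because supports need only be bounded in $\kappa$. So $\langle F_{i,j}(0):i<\omega\cdot\gamma,\,j<2\rangle\in V_0$, and by the claim $h\restriction\gamma\in V_0$. Finally, given $q$ and $x:\kappa\to2$ in $V_0$, choose $k$ with $B_k$ disjoint from the support of $q$, and extend $q$ so that $F_{i,0}(0)=F_{i,1}(0)=1-x(k)$ for all $i\in B_k$. Then $h(k)\ne x(k)$. So $h\notin V_0$. ∎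

The function $h$ does not notice changes of $F$ at finitely many coordinates. A finite condition $p\in C$ freezes finitely many values of $c$ and leaves the rest free, so information of this invariant kind cannot be destroyed by changing $c$. The remedy is to put all the invariant information into the ground model.

## 8. Absorbing the invariants: proof of Theorem C

**The model $V_0[F]$ satisfies GCH.** Let $\nu$ be a regular cardinal. By Fact 1.4 and Lemma 5.1(a) all subsets of $\nu$ in $V_0[F]$ lie in $V_0[F_{\le\nu}]$, where $|Q_{\le\nu}|\le\nu$. There are at most $(2^\nu)^\nu=\nu^+$ nice names for them, so $2^\nu=\nu^+$ in $V_0[F]$. Let $\nu$ be singular. By the regular case $\nu$ is a strong limit in $V_0[F]$, so $2^\nu=\nu^{\mathrm{cf}\nu}$ there. Functions $\mathrm{cf}\nu\to\nu$ lie in $V_0[F_{\le\mathrm{cf}\nu}]$ by Fact 1.4, and $|Q_{\le\mathrm{cf}\nu}|\le\mathrm{cf}\nu$. A name for such a function is given by $\mathrm{cf}\nu$ many functions from antichains to $\nu$, so there are at most $(\nu^{\mathrm{cf}\nu})^{\mathrm{cf}\nu}=\nu^{\mathrm{cf}\nu}\le\nu^+$ of them in $V_0$.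

**The group of finite changes.** Let $\Gamma\in V_0$ be the group, under coordinatewise addition mod 2, of all $e=\langle e(i,j):i<\kappa,j<2\rangle$ such that $e(i,j)\in2^{\lambda_i}$ has bounded support in $\lambda_i$, and $e(i,j)=0$ for all but finitely many $(i,j)$. It acts on $Q$ by
$$(eq)(i,j)=q(i,j)+e(i,j)\restriction\mathrm{dom}\,q(i,j).$$
Each $e$ is an automorphism of $Q$ and its own inverse, and it acts on the complete Boolean algebra $\mathrm{RO}(Q)$. We identify a generic filter on a forcing with the corresponding generic ultrafilter on its completion. If $K_F$ has generic object $F$, then $eK_F$ is generic with object $F+e$.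

**The ground model $V'$.** Let $\mathbb B=\{b\in\mathrm{RO}(Q):eb=b\text{ for all }e\in\Gamma\}$. Since the $e$ commute with complements and joins, this is a complete subalgebra. Let $G^*=K_F\cap\mathbb B$ and
$$V'=V_0[G^*]\subseteq V_0[F].$$
$V'$ has the cofinalities of $V_0$. It satisfies GCH: otherwise some $\nu^{++}$ would inject in $V'$ into $\mathcal P(\nu)^{V'}\subseteq\mathcal P(\nu)^{V_0[F]}$, which has size $\nu^+$ in $V_0[F]$, and these models have the same cardinals. In $V'$, $\kappa$ is a regular limit cardinal, and there is no uncountable regular limit cardinal below it. So the club of uncountable limit cardinals below $\kappa$ contains no regular cardinal, and $\kappa$ is not Mahlo.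

For finite $D\subseteq\kappa$ write $Q=Q^D\times Q_D$, where $Q^D$ has the coordinates in $D\times2$ and $Q_D$ the others; correspondingly $K_F=K^D\times K_D$ and $\Gamma=\Gamma^D\times\Gamma_D$. Regard $\mathrm{RO}(Q_D)$ as a complete subalgebra of $\mathrm{RO}(Q)$ by identifying $v$ with $(\emptyset,v)$.

**Lemma 8.1.** $\mathbb B=\{b\in\mathrm{RO}(Q_D):eb=b\text{ for all }e\in\Gamma_D\}$. Hence $G^*\in V_0[K_D]$, and $K^D$ is $Q^D$-generic over $V'$.

*Proof.* $\supseteq$: $\Gamma^D$ acts trivially on $\mathrm{RO}(Q_D)$, so a $\Gamma_D$-invariant $b\in\mathrm{RO}(Q_D)$ is $\Gamma$-invariant. $\subseteq$: Let $b\in\mathbb B$ and $(u,v)\le b$ with $u\in Q^D$, $v\in Q_D$. For $e\in\Gamma^D$, $(eu,v)=e(u,v)\le eb=b$. The set $\{eu:e\in\Gamma^D\}$ is predense in $Q^D$: given $u'\in Q^D$, let $e$ be $u+u'$ on the common domains and $0$ elsewhere. This has bounded supports and finitely many non-zero coordinates, so $e\in\Gamma^D$; and $eu$ agrees with $u'$ on common domains. Hence every condition below $(\emptyset,v)$ is compatible with some $(eu,v)\le b$, so $(\emptyset,v)\le b$. As also $(u,v)\le(\emptyset,v)$,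 $b$ is the join of the elements $(\emptyset,v)\le b$, so $b\in\mathrm{RO}(Q_D)$; and it is $\Gamma_D$-invariant.

Therefore $G^*=K_D\cap\mathbb B\in V_0[K_D]$. By the product lemma $K^D$ is generic over $V_0[K_D]\supseteq V'$. ∎

**Fact 8.2 (quotients).** Let $\mathbb B\subseteq\mathbb E$ be a complete subalgebra of a complete Boolean algebra in $V_0$, $G^*$ $V_0$-generic for $\mathbb B$, and $\mathbb E/G^*=\{x\in\mathbb E:x\cdot b\ne0\text{ for all }b\in G^*\}$ with the order of $\mathbb E$. Every $V_0[G^*]$-generic $G\subseteq\mathbb E/G^*$ is a $V_0$-generic ultrafilter on $\mathbb E$ with $G\cap\mathbb B=G^*$.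

*Proof.* For $x\in\mathbb E$ let $\rho(x)$ be the least element of $\mathbb B$ above $x$. Then $\rho(\bigvee X)=\bigvee\rho[X]$ for $X\in V_0$: $\bigvee X\le\bigvee\rho[X]\in\mathbb B$ gives $\le$, and monotonicity gives $\ge$. Moreover $x\in\mathbb E/G^*$ if and only if $\rho(x)\in G^*$. If $\rho(x)\notin G^*$, then $-\rho(x)\in G^*$ is disjoint from $x$. If $\rho(x)\in G^*$ and $x\cdot b=0$ with $b\in G^*$, then $\rho(x)\le-b$ and $-b\in G^*$, a contradiction.

Let $E\in V_0$ be dense in $\mathbb E\setminus\{0\}$ and $x\in\mathbb E/G^*$. With $X=\{d\in E:d\le x\}$ we have $\bigvee\rho[X]=\rho(x)\in G^*$. By genericity of $G^*$ some $d\in X$ has $\rho(d)\in G^*$, so $d\in\mathbb E/G^*$. Thus $E\cap\mathbb E/G^*$ is dense in $\mathbb E/G^*$, and $G$ meets $E$. If $y\ge x\in G$ in $\mathbb E$, then $y\in\mathbb E/G^*$, so $y\in G$; so $G$ is a filter on $\mathbb E$, and it is $V_0$-generic. If $b\in G\cap\mathbb B$, then $b=\rho(b)\in G^*$. So $G\cap\mathbb B\subseteq G^*$, and since both are ultrafilters on $\mathbb B$, they are equal. ∎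

**The forcing.** Let $\mathbb D=\mathrm{RO}(C\times Q)\supseteq\mathrm{RO}(Q)$, and in $V_0$ let $\mathbb E$ be the complete subalgebra of $\mathbb D$ generated by $\mathbb B$ and the elements
$$[\![c(i)=1]\!],\qquad[\![F_{i,c(i)}(\alpha)=1]\!]\qquad(i<\kappa,\ \alpha<\lambda_i).$$
In $V'$ let $\mathbb P=\mathbb E/G^*$. Let $G\subseteq\mathbb P$ be $V'$-generic. By Fact 8.2, $G$ is $V_0$-generic for $\mathbb E$ and $G\cap\mathbb B=G^*$. Applying Fact 8.2 again to $\mathbb E\subseteq\mathbb D$, we obtain in a further extension a $V_0$-generic $K=K_c\times K_F$ for $\mathbb D$ with $K\cap\mathbb E=G$. In particular $K_F\cap\mathbb B=G^*$, and $V'[G]=V_0[K\cap\mathbb E]$. From now on $c$, $F$, $K_F$ refer to this $K$. The $F$ used to define $V'$ plays no further role, and Lemma 8.1 holds for the new $K_F$, since only $K_F\cap\mathbb B=G^*$ matters.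

As $V_0\subseteq V'\subseteq V'[G]\subseteq V_0[K]$, $\mathbb P$ preserves cofinalities. We have $c\in V'[G]$, and $c\notin V'$, because $c$ is generic over $V_0[F]\supseteq V'$. So $\mathbb P$ is non-atomic: if some $x\in\mathbb P$ had no two incompatible extensions, the conditions compatible with $x$ would form a generic filter in $V'$.

**Lemma 8.3.** If $K$ and $\tilde K$ are $V_0$-generic for $C\times Q$ and give the same trace on $\mathbb B$, the same $c$, and the same $\langle F_{i,c(i)}:i<\kappa\rangle$, then $K\cap\mathbb E=\tilde K\cap\mathbb E$.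

*Proof.* Consider those $b\in\mathbb D$ for which $b\in K\Leftrightarrow b\in\tilde K$. By hypothesis the generators of $\mathbb E$ are among them. They are closed under complements, because $K$ and $\tilde K$ are ultrafilters, and under joins of families $X\in V_0$, since $\bigvee X\in K$ if and only if $X\cap K\ne\emptyset$, and similarly for $\tilde K$. In $V_0$ the algebra $\mathbb E$ arises from its generators by transfinitely iterating complements and joins, so by induction on the stages all of its elements are among them. ∎

**Every $\lambda_i$ is in the spectrum.** The function $f_i=F_{i,c(i)}$ is in $V'[G]$, since $f_i(\alpha)=1$ if and only if $[\![F_{i,c(i)}(\alpha)=1]\!]\in G$. By Lemma 8.1 with $D=\{i\}$, both $F_{i,0}$ and $F_{i,1}$ are $\mathrm{Add}(\lambda_i,1)^{V_0}$-generic over $V'$. By Fact 1.2 (with $V_0$ as the small model and $M=V'$), $f_i\notin V'$ and its proper initial segments are in $V_0\subseteq V'$.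

**$\kappa$ is not in the spectrum.** Let $h\in V'[G]$, $h:\kappa\to\mathrm{Ord}$, with $h\restriction\gamma\in V'$ for all $\gamma<\kappa$. We show $h\in V'$.

**Step 1: $h$ does not need $c$.** We have $h\in V_0[F][c]$, and all $h\restriction\gamma$ are in $V'\subseteq V_0[F]$. As $C\times C$ is ccc in $V_0[F]$ and $\kappa$ is regular uncountable there, Fact 1.6 over $N=V_0[F]$ gives $h\in V_0[F]$. So $h=\tau^{K_F}$ for a $Q$-name $\tau\in V_0$. On the other hand $h\in V_0[K\cap\mathbb E]$, so $h=\sigma^{K\cap\mathbb E}$ for an $\mathbb E$-name $\sigma\in V_0$. Let $(p,q)\in K$ force over $V_0$ that $\sigma^{\dot K\cap\mathbb E}=\tau^{\dot K_F}$ is a function from $\kappa$ to $\mathrm{Ord}$, and let $D=\mathrm{dom}(p)$, a finite set.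

**Step 2: $\tau$ is insensitive to finite changes outside $D$.** The claim is: *if $K'_F$ is $V_0$-generic for $Q$, $e\in\Gamma_D$, and $q\in K'_F\cap eK'_F$, then $\tau^{K'_F}=\tau^{eK'_F}$.*

The idea is to change the coordinates $(i,0)$ while $c'$ looks at $(i,1)$, and vice versa. Write $e=e^0+e^1$ with $e^j$ supported on pairs $(i,j)$. Let $S$ be the finite set of all $i$ with $e(i,0)\ne0$ or $e(i,1)\ne0$; then $S\cap D=\emptyset$. Let $F'$ be the generic object of $K'_F$. By hypothesis $q(i,j)\subseteq F'_{i,j}$ and $q(i,j)\subseteq F'_{i,j}+e(i,j)$ for all $(i,j)$. At each coordinate $F'+e^0$ agrees with $F'$ or with $F'+e$. So $q\in e^0K'_F$ as well.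

Choose $c'\supseteq p$, $C$-generic over $V_0[K'_F]$, with $c'(i)=1$ for $i\in S$. This is possible as $S\cap\mathrm{dom}(p)=\emptyset$. Since $e^0\in V_0$, also $V_0[e^0K'_F]=V_0[K'_F]$, so $(c',K'_F)$ and $(c',e^0K'_F)$ both are $V_0$-generic for $C\times Q$, and both contain $(p,q)$. They have the same trace on $\mathbb B$, because $e^0b=b$ for $b\in\mathbb B$. They have the same $c'$. And they have the same selected functions: for $i\in S$ the selected coordinate is $(i,1)$, where $e^0$ is $0$, and for $i\notin S$ nothing is changed. By Lemma 8.3 they have the same trace on $\mathbb E$, so $\sigma$ has the same value, and since $(p,q)$ is in both, $\tau^{K'_F}=\tau^{e^0K'_F}$.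

Now choose $c'\supseteq p$, $C$-generic over $V_0[K'_F]$, with $c'(i)=0$ for $i\in S$, and compare $(c',e^0K'_F)$ with $(c',eK'_F)$, where $eK'_F=e^1(e^0K'_F)$. Both are $V_0$-generic and contain $(p,q)$. Their traces on $\mathbb B$ agree by $e^1$-invariance, and the selected functions agree, since at $(i,0)$ with $i\in S$ the change $e^1$ is $0$. So $\tau^{e^0K'_F}=\tau^{eK'_F}$, and the claim follows.

**Step 3: $h\in V'[K^D]$.** By Step 2, outside $D$ only the $\Gamma_D$-orbits of conditions matter, and these are visible in $G^*$. Let $W=V_0[K^D]$ and $q=(q^D,q_D)$, and let $\tau_D\in W$ be a $Q_D$-name with $\tau_D^{K'_D}=\tau^{K^D\times K'_D}$ for all $W$-generic $K'_D\subseteq Q_D$. For $v\in Q_D$ let $b_v=\bigvee\{ev:e\in\Gamma_D\}$, computed in $V_0$ in $\mathrm{RO}(Q_D)$. It is $\Gamma_D$-invariant, so $b_v\in\mathbb B$ by Lemma 8.1. Put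
$$h'=\{(\alpha,\beta):\exists v\le q_D\ (v\Vdash^W_{Q_D}\tau_D(\alpha)=\beta\ \text{ and }\ b_v\in G^*)\}\in W[G^*]=V'[K^D].$$
We show $h'=h$. If $h(\alpha)=\beta$, then, as $h=\tau_D^{K_D}$, some $v\in K_D$ with $v\le q_D$ forces $\tau_D(\alpha)=\beta$. Since $v\le b_v$, we get $b_v\in K_D\cap\mathbb B=G^*$. So $(\alpha,\beta)\in h'$.

Conversely, let $v$ witness $(\alpha,\beta)\in h'$. Then $b_v\in G^*\subseteq K_F$, so $b_v\in K_D$, and by genericity $ev\in K_D$ for some $e\in\Gamma_D$. Let $\tilde K_D=e^{-1}K_D$. It is $W$-generic, as $e\in V_0$. It contains $v$, hence $q_D$, and $e\tilde K_D=K_D\ni q_D$. So $K'_F=K^D\times\tilde K_D$ is $V_0$-generic for $Q$, $eK'_F=K^D\times K_D$, and $q$ is in both. By Step 2,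
$$\tau_D^{\tilde K_D}=\tau^{K^D\times\tilde K_D}=\tau^{K^D\times K_D}=h.$$
As $v\in\tilde K_D$ forces $\tau_D(\alpha)=\beta$, we get $h(\alpha)=\beta$.

**Step 4: back to $V'$.** By Lemma 8.1, $V'[K^D]$ is a generic extension of $V'$ by $Q^D$. As $D$ is finite, $|Q^D|<\kappa$. By Fact 1.6 over $N=V'$, $h$ is not fresh over $V'$, so $h\in V'$.

Thus in the GCH model $V'$ the regular non-Mahlo cardinal $\kappa$ is a limit point of $\mathsf{FRESH}(\mathbb P,G)\supseteq\{\lambda_i:i<\kappa\}$ and not a member of it, for every $V'$-generic $G\subseteq\mathbb P$. Clause (i) fails. $\blacksquare$
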